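\title{Quasi-Polish spaces and spatial localic products in Solovay's model}

\begin{abstract}
Countable localic products of quasi-Polish spaces are spatial. We ask whether the quasi-Polish spaces can form the largest full subcategory of countably based sober spaces with this property, and show that this is consistent with $\mathbf{ZF}+\mathbf{DC}$ relative to an inaccessible cardinal: in Solovay's model a countably based sober space is quasi-Polish if and only if its localic square is spatial. The inaccessible cardinal is necessary, the statement fails whenever the reals can be well-ordered, and its restriction to analytic spaces is equivalent to $\omega_1^{L[r]}<\omega_1$ for all reals~$r$.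
\end{abstract}

\section{The question and the results}\label{sec:intro}

Unless another theory is named, we work in $\mathbf{ZF}+\mathbf{DC}$: Zermelo--Fraenkel set theory without the axiom of choice, together with the axiom of dependent choices. The latter says that if $R$ is a relation on a set $A$ with $\forall a\,\exists b\;aRb$, then every $a_0\in A$ starts a sequence with $a_nRa_{n+1}$ for all $n$. It implies countable choice, so countable unions of countable sets are countable and $\omega_1$ is regular.

\subsection{Localic products}

A \emph{frame} is a complete lattice in which finite meets distribute over arbitrary joins, and a \emph{frame map} preserves finite meets and arbitrary joins. The basic example is the frame $\mathbf O(X)$ of open sets of a topological space $X$. A frame is \emph{spatial} if it is isomorphic to $\mathbf O(Z)$ for some space $Z$. A \emph{point} of a frame $L$ is a frame map $h\colon L\to 2=\{0,1\}$. The frame $L$ is spatial if and only if its points separate its elements, that is, if for $a\not\le b$ some point $h$ has $h(a)=1$ and $h(b)=0$: in $\mathbf O(Z)$ the points of $Z$ do this, and conversely, if points separate, then $a\mapsto\{h:h(a)=1\}$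 is an isomorphism of $L$ onto a topology on the set of its points. Every $x\in X$ gives a point $h_x$ of $\mathbf O(X)$, with $h_x(U)=1$ if and only if $x\in U$, and $X$ is \emph{sober} if every point of $\mathbf O(X)$ is $h_x$ for exactly one $x$. Sober spaces are $T_0$.

The \emph{localic product} of a family $(X_i)_{i\in I}$ of spaces is the coproduct $\bigoplus_{i\in I}\mathbf O(X_i)$ in the category of frames, that is, the product of the corresponding locales. We write $X\times_lX$ for the localic square $\mathbf O(X)\oplus\mathbf O(X)$. By the universal property, a point of the coproduct is a family of points of the frames $\mathbf O(X_i)$; for sober $X_i$ it is an element of the set $\prod_iX_i$. So the localic product has the expected points, and its spatiality measures whether these points suffice to tell its elements apart.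

\subsection{Quasi-Polish spaces}

A \emph{quasi-metric} on $X$ is a function $d\colon X^2\to[0,\infty)$ that satisfies the triangle inequality and has $d(x,y)=d(y,x)=0$ exactly when $x=y$. It induces the topology generated by the balls $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$; by the triangle inequality an open set contains a ball around each of its points. A sequence $(x_n)$ is \emph{Cauchy} if for every $\varepsilon>0$ there is $n_0$ with $d(x_m,x_n)<\varepsilon$ whenever $n_0\le m\le n$, and $d$ is \emph{Smyth-complete} if every Cauchy sequence converges in the symmetrized metric $\max(d(x,y),d(y,x))$. A space is \emph{quasi-Polish} if it is countably based and its topology is induced by a Smyth-complete quasi-metric. (Yoneda-completeness defines the same class; we use only the form just stated.) A complete metric is Smyth-complete, so Polish spaces are quasi-Polish. Every quasi-Polish space is sober, as we recall in Section~\ref{sec:pw}. Let $\mathbf{QPol}$ be the full subcategory of topological spaces whose objects are the quasi-Polish spaces.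

\subsection{The question}

A full subcategory $\mathcal C$ of the category of countably based sober spaces has \emph{property $(\mathrm P)$} if the localic product of every countable (finite or infinite) family of objects of $\mathcal C$, repetitions allowed, is spatial. Let $\mathbf S$ be the statement that $\mathbf{QPol}$ is the largest full subcategory of countably based sober spaces where localic products are spatial, that is:
\begin{enumerate}
\item[(a)] $\mathbf{QPol}$ has property $(\mathrm P)$;
\item[(b)] every object of a full subcategory of countably based sober spaces with property $(\mathrm P)$ is quasi-Polish.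
\end{enumerate}
The following question comes from \cite{tutorial}: \emph{is $\mathbf S$ consistent with $\mathbf{ZF}+\mathbf{DC}$?}

Part (a) is a theorem of $\mathbf{ZF}+\mathbf{DC}$ (Proposition~\ref{prop:baire}). If $\mathcal C$ has $(\mathrm P)$ and $X\in\mathcal C$, then all countable localic powers of $X$ are spatial; and if all countable localic powers of $X$ are spatial, then the full subcategory with sole object $X$ has $(\mathrm P)$. Hence $\mathbf S$ is equivalent to a first-order statement:
\begin{quote}
every countably based sober space all of whose countable localic powers are spatial is quasi-Polish.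
\end{quote}
We read $\mathbf S$ in this form.

\subsection{What to expect}

Subspaces $A$ of the Cantor space $2^\omega$ show what is at stake. By Lemma~\ref{lem:metric}, the $I$-th localic power of $A$ is spatial if and only if the following holds for every nonempty closed $M\subseteq(2^\omega)^I$: if each of the sets $\{w\in M:w_i\in A\}$ is dense in $M$, then these sets have a common point. When $A$ is a $G_\delta$ set this is the Baire category theorem. When $A$ is the set of eventually zero sequences, the set of pairs $(u,\bar u)$, where $\bar u$ arises from $u$ by exchanging $0$ and $1$, is a counterexample with two factors (Example~\ref{ex:anti}). So $\mathbf S$ asserts, among other things, that every subset of $2^\omega$ that is not $G_\delta$ is betrayed by some closed set $M$. This is a regularity property of arbitrary sets of reals, of the same kind as the perfect set property. One would guess that a transfinite recursion along a well-order of the reals defeats all closed sets $M$ at once, and that $\mathbf S$ holds when every set of reals is definable in a sufficiently homogeneous way. Both guesses are right.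

\subsection{Results}

Let $\mathbf I$ be the statement that there is a strongly inaccessible cardinal. Consistency is meant relatively, as usual. The answer to the question is yes, assuming the consistency of $\mathbf{ZFC}+\mathbf I$, and this assumption is exactly what is needed.

\begin{theorem}\label{thm:A}
If $\mathbf{ZFC}+\mathbf I$ is consistent, so is $\mathbf{ZF}+\mathbf{DC}+\mathbf S$. In Solovay's model $L(\mathbb R)^{V[G]}$, where $G$ is generic for the L\'evy collapse of an inaccessible cardinal, $\mathbf S$ holds; moreover, there a countably based sober space $X$ is quasi-Polish if and only if $X\times_lX$ is spatial.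
\end{theorem}

\begin{theorem}\label{thm:B}
$\mathbf{ZF}+\mathbf{DC}+\mathbf S$ proves that $\omega_1$ is inaccessible in $L[r]$ for every real $r$. Hence $\mathbf{ZF}+\mathbf{DC}+\mathbf S$ and $\mathbf{ZFC}+\mathbf I$ are equiconsistent. In particular, if $\mathbf{ZFC}+\mathbf I$ is consistent, then $\mathbf{ZFC}$ does not prove $\mathrm{Con}(\mathbf{ZF})\Rightarrow\mathrm{Con}(\mathbf{ZF}+\mathbf{DC}+\mathbf S)$.
\end{theorem}

\begin{theorem}\label{thm:C}
In $\mathbf{ZF}+\mathbf{DC}$: if $\mathbb R$ is well-orderable, then $\mathbf S$ fails. So $\mathbf{ZFC}$ refutes $\mathbf S$.
\end{theorem}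

Call a space \emph{analytic} if it is homeomorphic to a subspace of $\mathcal P(\omega)$, with the Scott topology of Section~\ref{sec:pw}, that is a $\mathbf\Sigma^1_1$ subset of $\mathcal P(\omega)=2^\omega$.

\begin{theorem}\label{thm:D}
In $\mathbf{ZF}+\mathbf{DC}$ the following are equivalent.
\begin{enumerate}
\item[(i)] $\omega_1^{L[r]}<\omega_1$ for all reals $r$.
\item[(ii)] Every analytic countably based sober space $X$ with $X\times_lX$ spatial is quasi-Polish.
\item[(iii)] Every analytic countably based sober space all of whose countable localic powers are spatial is quasi-Polish.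
\end{enumerate}
\end{theorem}

Sections~\ref{sec:pw} and~\ref{sec:crit} translate sobriety, quasi-Polishness and spatiality into statements about subsets of $\mathcal P(\omega)$. Section~\ref{sec:core} contains the combinatorial core: a back-and-forth construction that turns a suitable tree of points outside $X$ into a witness that $X\times_lX$ is not spatial. The tree is found by forcing in Section~\ref{sec:solovay} (Theorem~\ref{thm:A}) and by a transfinite derivative in Section~\ref{sec:analytic} (Theorem~\ref{thm:D}). Section~\ref{sec:thin} constructs the counterexamples behind Theorems~\ref{thm:B} and~\ref{thm:C}.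

\section{Sober and quasi-Polish subspaces of the power set of $\omega$}\label{sec:pw}

\subsection{The Scott topology}

Natural numbers are the sets $n=\{0,\dots,n-1\}$, so $x\cap n$ is the part of $x\subseteq\omega$ below $n$. Let $S$ be a countable set and $\operatorname{Fin}(S)$ the set of its finite subsets. The power set $\mathcal P(S)$ carries the \emph{Scott topology}, with basic open sets ${\uparrow}c=\{x:c\subseteq x\}$ for $c\in\operatorname{Fin}(S)$; note that ${\uparrow}c\cap{\uparrow}d={\uparrow}(c\cup d)$. ``Open'', ``closed'' and ``dense'' refer to this topology on $\mathcal P(S)$ unless we say otherwise. Open sets are upper sets for inclusion, and an open set is the union of the ${\uparrow}c$ for its finite members $c$. A closed set $K$ is a lower set, and $x\in K$ if and only if all finite subsets of $x$ are in $K$. So $K$ is determined by its \emph{code} $K\cap\operatorname{Fin}(S)$, and every lower subset of $\operatorname{Fin}(S)$ is the code of a closed set. A point $x$ is in the closure of $B\subseteq\mathcal P(S)$ if and only if every finite subset of $x$ is contained in a member of $B$. In particular, a subset $B$ of a closed set $F$ is dense in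 $F$ if and only if every finite $c\in F$ is contained in a member of $B$.

A countably based $T_0$ space with base $(B_n)_{n\in\omega}$ embeds in $\mathcal P(\omega)$ by $x\mapsto\{n:x\in B_n\}$, so we may take all our spaces to be subspaces of $\mathcal P(\omega)$.

The \emph{Cantor topology} on $\mathcal P(S)$ is the product topology of $2^S$. It is compact and metrizable, the sets ${\uparrow}c$ are Cantor clopen, and Scott closed sets are Cantor closed. It is our source of Scott closed sets.

\begin{lemma}\label{lem:down}
If $M\subseteq\mathcal P(S)$ is Cantor closed, then ${\downarrow}M=\{z:\exists m\in M\ z\subseteq m\}$ is Scott closed.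
\end{lemma}

\begin{proof}
The set ${\downarrow}M$ is a lower set. Suppose that all finite subsets of $z$ are in ${\downarrow}M$. Then the Cantor compact sets $M\cap{\uparrow}c$, for finite $c\subseteq z$, are nonempty and closed under finite intersections, so some $m\in M$ lies in all of them, and $z\subseteq m$.
\end{proof}

\begin{lemma}\label{lem:free}
$\mathbf O(\mathcal P(S))$ is the free frame on the generators ${\uparrow}\{s\}$, $s\in S$: every function $g$ from $S$ to a frame $L$ determines a unique frame map $\bar g$ with $\bar g({\uparrow}\{s\})=g(s)$. In particular the points of $\mathbf O(\mathcal P(S))$ are the maps $h_y$, $y\in\mathcal P(S)$.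
\end{lemma}

\begin{proof}
Put $g(c)=\bigwedge_{s\in c}g(s)$ for finite $c$ and $\bar g(W)=\bigvee\{g(c):c\in W\cap\operatorname{Fin}(S)\}$. This formula is forced, since $W$ is the union of the sets ${\uparrow}c=\bigcap_{s\in c}{\uparrow}\{s\}$ for finite $c\in W$. The map $\bar g$ preserves joins, sends $\mathcal P(S)$ to $g(\emptyset)=1$ and ${\uparrow}\{s\}$ to $g(s)$. It preserves binary meets because it is monotone and $\bar g(W)\wedge\bar g(W')=\bigvee\{g(c\cup c'):c\in W,\ c'\in W'\}\le\bar g(W\cap W')$ by distributivity. For $L=2$, the function $g$ is the characteristic function of a set $y$ and $\bar g=h_y$.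
\end{proof}

\subsection{Blocks}

A \emph{block} is a set ${\uparrow}c\cap K$ with $c$ finite and $K$ closed. For finite $a\subseteq y$ the interval $[a,y]=\{x:a\subseteq x\subseteq y\}$ is a block, since $\{x:x\subseteq y\}$ is closed. A set $X\subseteq\mathcal P(S)$ is $\Pi^0_2$ if there are sequences of open sets $U_k,V_k$ with
\[
X=\{x:\forall k\ (x\in U_k\Rightarrow x\in V_k)\}.
\]
The complement of such a set is $\bigcup_k(U_k\setminus V_k)$, and $U_k\setminus V_k$ is the union of the blocks ${\uparrow}c\setminus V_k$ for finite $c\in U_k$; conversely ${\uparrow}c\cap K$ has the form $U\setminus V$. So $X$ is $\Pi^0_2$ if and only if its complement is a countable union of blocks. The next two lemmas say that $X\subseteq\mathcal P(\omega)$ is sober when its complement is a union of blocks, and quasi-Polish when its complement is a \emph{countable} union of blocks. The whole problem lies in the gap between these two conditions.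

\begin{lemma}\label{lem:sober}
For $X\subseteq\mathcal P(\omega)$ the following are equivalent.
\begin{enumerate}
\item[(1)] $X$ is sober.
\item[(2)] If $y\in\mathcal P(\omega)$ has the property that $U\cap X=V\cap X$ implies $(y\in U\Leftrightarrow y\in V)$ for all open $U,V$, then $y\in X$.
\item[(3)] For every $y\notin X$ there is a finite $a\subseteq y$ with $[a,y]\cap X=\emptyset$.
\item[(4)] $\mathcal P(\omega)\setminus X$ is a union of blocks.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $U\mapsto U\cap X$ is a surjective frame map onto $\mathbf O(X)$, so the points of $\mathbf O(X)$ correspond to the points $h_y$ of $\mathbf O(\mathcal P(\omega))$ that take the same value on $U$ and $V$ whenever $U\cap X=V\cap X$. These are the $h_y$ with $y$ as in (2). Such a point is given by $x\in X$ if and only if $h_x=h_y$, which means $x=y$ (evaluate at the sets ${\uparrow}\{n\}$). So (1) and (2) are equivalent.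

(2)$\Rightarrow$(3). Suppose that $[a,y]\cap X\ne\emptyset$ for all finite $a\subseteq y$. Let $U\cap X=V\cap X$ and $y\in U$. Take a finite $a\subseteq y$ with ${\uparrow}a\subseteq U$ and $x\in[a,y]\cap X$. Then $x\in U\cap X\subseteq V$, and $y\in V$ because $V$ is an upper set. By symmetry $y$ has the property in (2), so $y\in X$.

(3)$\Rightarrow$(4) holds because intervals are blocks. For (4)$\Rightarrow$(2), let $y\notin X$ lie in a block ${\uparrow}c\cap K$ disjoint from $X$. The open sets $U={\uparrow}c$ and $V={\uparrow}c\setminus K$ have the same trace on $X$, and $y\in U\setminus V$.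
\end{proof}

\begin{lemma}[de Brecht]\label{lem:pi02}
A subspace $X\subseteq\mathcal P(\omega)$ is quasi-Polish if and only if it is $\Pi^0_2$.
\end{lemma}

\begin{proof}
($\Rightarrow$) Let $d$ be a compatible Smyth-complete quasi-metric on $X$, and put $B_c=X\cap{\uparrow}c$. We write down $\Pi^0_2$ conditions on $p\in\mathcal P(\omega)$ which say that the sets $B_c$, $c\subseteq p$, shrink to a point of $X$, and that $p$ contains every element of that point. For finite $c,c'$ and $k\in\omega$ let $R_k(c,c')$ say that $c\subseteq c'$ and there are $x\in B_{c'}$ and $0<\varepsilon<2^{-k}$ with $B_{c'}\subseteq B(x,\varepsilon)$ and $B(x,2\varepsilon)\subseteq B_c$. The conditions are: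
\begin{enumerate}
\item[(C1)] for all finite $c\subseteq p$ and all $k$ there is a finite $c'\subseteq p$ with $R_k(c,c')$;
\item[(C2)] if $c\subseteq p$ is finite and $B_c\subseteq B_{\{n\}}$, then $n\in p$.
\end{enumerate}
Each instance of (C1) reads $p\in{\uparrow}c\Rightarrow p\in\bigcup\{{\uparrow}c':R_k(c,c')\}$, and each instance of (C2) reads $p\in{\uparrow}c\Rightarrow p\in{\uparrow}\{n\}$, so together they define a $\Pi^0_2$ set. Every $p\in X$ satisfies (C2), since $p\in B_c$. It satisfies (C1) with $x=p$: choose $\varepsilon<2^{-k}$ with $B(p,2\varepsilon)\subseteq B_c$ and then a finite $c'$ with $c\subseteq c'\subseteq p$ and $B_{c'}\subseteq B(p,\varepsilon)$.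

Conversely, let $p$ satisfy both conditions. Put $c_0=\emptyset$ and choose finite $c_{i+1}\subseteq p$ with $R_i(c_i\cup(p\cap i),c_{i+1})$, witnessed by $x_{i+1}$ and $\varepsilon_{i+1}<2^{-i}$. For $j\ge i\ge1$ we have $x_j\in B_{c_j}\subseteq B_{c_i}\subseteq B(x_i,\varepsilon_i)$, so $(x_i)$ is Cauchy. Let $x\in X$ be its limit in the symmetrized metric. Letting $j\to\infty$ in $d(x_i,x)\le d(x_i,x_j)+d(x_j,x)$ gives $d(x_i,x)\le\varepsilon_i<2\varepsilon_i$, so $x\in B(x_i,2\varepsilon_i)$ and $p\cap(i-1)\subseteq x$ for all $i\ge1$. Thus $p\subseteq x$. If $n\in x$, take $\varepsilon$ with $B(x,\varepsilon)\subseteq B_{\{n\}}$ and $i$ with $d(x,x_i)<\varepsilon/2$ and $\varepsilon_i<\varepsilon/2$. Then $B_{c_i}\subseteq B(x_i,\varepsilon_i)\subseteq B(x,\varepsilon)\subseteq B_{\{n\}}$, so $n\in p$ by (C2). Hence $p=x\in X$.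

($\Leftarrow$) Let $X$ be given by $U_i,V_i$. Replacing $V_i$ by $V_i\cap U_i$ we may assume $V_i\subseteq U_i$. The quasi-metric $d_0(x,y)=\max\{2^{-n}:n\in x\setminus y\}$, with value $0$ if $x\subseteq y$, has as balls around $x$ the whole space and the sets ${\uparrow}(x\cap m)$, so it induces the Scott topology. A $d_0$-Cauchy sequence in $X$ can leave $X$ in the limit by entering some $U_i$ without entering $V_i$, and we add terms that prevent this. Write $V_i=\bigcup_kV_{i,k}$ as an increasing union, each $V_{i,k}$ a finite union of sets ${\uparrow}c$ and hence Cantor clopen. For $x\in X$ let $h_i(x)=\min\{k:x\in V_{i,k}\}$ if $x\in U_i$, and $h_i(x)=\infty$ otherwise. Let $e_i(x,y)=1$ if $h_i(x)<h_i(y)$ and $e_i(x,y)=0$ otherwise, and put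
\[
d=\max\Bigl(d_0,\ \sup_i2^{-i-1}e_i\Bigr).
\]
The triangle inequality holds for $d_0$ because $x\setminus z\subseteq(x\setminus y)\cup(y\setminus z)$, and for $e_i$ because $h_i(x)<h_i(z)$ implies $h_i(x)<h_i(y)$ or $h_i(y)<h_i(z)$; it passes to suprema. So $d$ is a quasi-metric. The set $\{y:e_i(x,y)=0\}$ is $X$ if $h_i(x)=\infty$ and $X\cap V_{i,h_i(x)}$ otherwise, so it is open, and a $d$-ball is the intersection of a $d_0$-ball with finitely many such sets. As also $d\ge d_0$, the quasi-metric $d$ is compatible.

Let $(x_n)$ be $d$-Cauchy. For each $m$ the truth value of $m\in x_n$ is eventually nondecreasing in $n$, hence eventually constant, so $(x_n)$ has a Cantor limit $x$. For each $i$ the sequence $h_i(x_n)$ is eventually nonincreasing, hence eventually equal to some $k\le\infty$. If $k=\infty$, then $x\notin U_i$, since the complement of $U_i$ is Cantor closed. If $k<\infty$, then $x\in V_{i,k}$ and $x\notin V_{i,l}$ for $l<k$, since these sets are Cantor clopen. So $x\in X$ and $h_i(x)=k$. For each $\varepsilon$ only finitely many $m$ and $i$ matter, so $x_n\to x$ in the symmetrized metric.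
\end{proof}

A quasi-Polish space is $T_0$ and countably based, so it embeds in $\mathcal P(\omega)$, and Lemmas~\ref{lem:pi02} and~\ref{lem:sober} show that it is sober.

\section{Spatiality as a Baire category property}\label{sec:crit}

Let $I$ be countable and $X_i\subseteq\mathcal P(\omega)$ for $i\in I$. For $z\in\mathcal P(\omega\times I)$ let $z_i=\pi_i(z)=\{n:(n,i)\in z\}$, and identify $\prod_iX_i$ with $\{z:\forall i\ z_i\in X_i\}$. A closed set $F\subseteq\mathcal P(\omega\times I)$ is \emph{admissible} for $(X_i)$ if $\{z\in F:z_i\in X_i\}$ is dense in $F$ for each $i$; explicitly, if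
\begin{equation}\label{eq:adm}
\text{for all finite $c\in F$ and all $i\in I$ there is $z\in F$ with $c\subseteq z$ and $z_i\in X_i$.}
\end{equation}
An admissible set has many points that are right in any one given coordinate. Spatiality says that it has many points that are right in all coordinates at once.

\begin{lemma}\label{lem:crit}
Let the $X_i\subseteq\mathcal P(\omega)$ be sober. The localic product of $(X_i)_{i\in I}$ is spatial if and only if $F\cap\prod_iX_i$ is dense in $F$ for every admissible $F$; that is, if and only if for every admissible $F$ and every finite $c\in F$ there is $z\in F\cap\prod_iX_i$ with $c\subseteq z$.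
\end{lemma}

\begin{proof}
\emph{A presentation of the coproduct.} Let $Z=\mathcal P(\omega\times I)$. By Lemma~\ref{lem:free}, $\mathbf O(Z)$ with the maps $\pi_i^{-1}$, which send ${\uparrow}\{n\}$ to ${\uparrow}\{(n,i)\}$, is the coproduct of $I$ copies of $\mathbf O(\mathcal P(\omega))$. Write $U\equiv_iV$ for $U\cap X_i=V\cap X_i$. A frame map out of $\mathbf O(X_i)$ is the same as a frame map out of $\mathbf O(\mathcal P(\omega))$ that respects $\equiv_i$. So $\bigoplus_i\mathbf O(X_i)$ is the universal quotient of $\mathbf O(Z)$ that identifies $\pi_i^{-1}U$ with $\pi_i^{-1}V$ whenever $U\equiv_iV$. We say that a frame map on $\mathbf O(Z)$ \emph{identifies the pairs} if it makes these identifications.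

\emph{Saturated sets.} To see this quotient concretely we represent each class by its largest element. A map that identifies the pairs also identifies ${\uparrow}c\cap\pi_i^{-1}U$ with ${\uparrow}c\cap\pi_i^{-1}V$, which suggests the following definition. An open set $W\subseteq Z$ is \emph{saturated} if for all $i$, all $U\equiv_iV$ and all finite $c$,
\[
{\uparrow}c\cap\pi_i^{-1}U\subseteq W\iff{\uparrow}c\cap\pi_i^{-1}V\subseteq W .
\]
Let $Q$ be the set of saturated sets. It is closed under arbitrary meets in $\mathbf O(Z)$, because an open set lies below a meet if and only if it lies below each term. So every open $W$ has a least saturated superset $\nu W$, and $\nu$ is monotone and idempotent. For open $O,W$ let $(O\Rightarrow W)$ be the largest open set whose intersection with $O$ is contained in $W$. If $W$ is saturated, so is $(O\Rightarrow W)$, since ${\uparrow}c\cap\pi_i^{-1}U\subseteq(O\Rightarrow W)$ if and only if ${\uparrow}(c\cup d)\cap\pi_i^{-1}U\subseteq W$ for all finite $d\in O$. It follows that $\nu$ preserves binary meets: with $W_0=\nu(W\cap W')$ we have $W\subseteq(W'\Rightarrow W_0)$, hence $\nu W\subseteq(W'\Rightarrow W_0)$, hence $W'\subseteq(\nu W\Rightarrow W_0)$,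 hence $\nu W'\subseteq(\nu W\Rightarrow W_0)$, which means $\nu W\cap\nu W'\subseteq W_0$; the other inclusion is monotonicity. In the complete lattice $Q$ finite meets are intersections and the join of $(W_j)$ is $\nu(\bigcup_jW_j)$. It is a frame, since $W\cap\nu(\bigcup_jW_j)=\nu(\bigcup_j(W\cap W_j))$ for saturated $W$, and $\nu\colon\mathbf O(Z)\to Q$ is a surjective frame map, since $\nu(\bigcup_jW_j)=\nu(\bigcup_j\nu W_j)$.

The map $\nu$ identifies the pairs: the definition of saturation with $c=\emptyset$ gives $\pi_i^{-1}V\subseteq\nu(\pi_i^{-1}U)$ for $U\equiv_iV$. Let $f\colon\mathbf O(Z)\to L$ be any frame map that identifies the pairs, and let $f_*(b)=\bigcup\{O:f(O)\le b\}$, so that $O\subseteq f_*(b)$ if and only if $f(O)\le b$. Each $f_*(b)$ is saturated, because $f({\uparrow}c)\wedge f(\pi_i^{-1}U)=f({\uparrow}c)\wedge f(\pi_i^{-1}V)$. From $W\subseteq f_*f(W)$ we get $\nu W\subseteq f_*f(W)$, so $f(\nu W)=f(W)$. Thus $f$ factors through $\nu$, by the restriction of $f$ to $Q$, and $Q$ is the coproduct $\bigoplus_i\mathbf O(X_i)$.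

\emph{Points.} The points of $Q$ are the restrictions of those $h_z$, $z\in Z$, that identify the pairs. This condition says that each $z_i$ has the property in Lemma~\ref{lem:sober}(2) for $X_i$, so by sobriety it says that $z\in\prod_iX_i$. For such $z$ we have $h_z=h_z\nu$, that is, $z\in\nu W\Leftrightarrow z\in W$. So $Q$ is spatial if and only if for all saturated $W\not\subseteq W'$ some $z\in\prod_iX_i$ lies in $W\setminus W'$. This is equivalent to: for every saturated $W'$ and finite $c\notin W'$ some $z\in\prod_iX_i$ lies in ${\uparrow}c\setminus W'$. Indeed, if $W\not\subseteq W'$, then some finite $c\in W$ is not in $W'$, and ${\uparrow}c\subseteq W$. Conversely, given $c\notin W'$, apply the first condition to $W=\nu({\uparrow}c)$, which contains $c$; a point of $\prod_iX_i$ in $\nu({\uparrow}c)$ lies in ${\uparrow}c$.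

\emph{Saturated sets are the complements of admissible sets.} This finishes the proof. Let $W$ be open and $F=Z\setminus W$. Suppose that $W$ is saturated, and let $c\in F$ be finite and $i\in I$. Put $V={\uparrow}c_i$ and $D=\{x\in V:c\cup(x\times\{i\})\in F\}$. The set $D$ is closed in $V$, as $x\mapsto c\cup(x\times\{i\})$ is continuous, and $D=\{z_i:z\in F,\ c\subseteq z\}$, as $F$ is a lower set. If $D\cap X_i=\emptyset$, then $U=V\setminus D$ is open, $U\equiv_iV$ and ${\uparrow}c\cap\pi_i^{-1}U\subseteq W$. Saturation gives ${\uparrow}c={\uparrow}c\cap\pi_i^{-1}V\subseteq W$, contradicting $c\in F$. So $D$ meets $X_i$, which is \eqref{eq:adm}.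

Suppose that $F$ is admissible, $U\equiv_iV$ and ${\uparrow}c\cap\pi_i^{-1}V\not\subseteq W$. Pick $z\in F$ with $c\subseteq z$ and $z_i\in V$, and a finite $d$ with $c\subseteq d\subseteq z$ and $d_i\in V$. Then $d\in F$, so there is $z'\in F$ with $d\subseteq z'$ and $z'_i\in X_i$. Now $z'_i\in X_i\cap V\subseteq U$, so ${\uparrow}c\cap\pi_i^{-1}U\not\subseteq W$. By symmetry $W$ is saturated.
\end{proof}

\begin{remark}
Sobriety entered only in the identification of the points, and the restriction to sober spaces in $\mathbf S$ cannot be dropped. For $X=\operatorname{Fin}(\omega)$ the map $U\mapsto U\cap X$ is an isomorphism $\mathbf O(\mathcal P(\omega))\cong\mathbf O(X)$, so the localic powers of $X$ are the spatial frames $\mathbf O(\mathcal P(\omega\times I))$. But $X$ is not sober, since $a\in[a,\omega]\cap X$ for all finite $a$, and hence not quasi-Polish.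
\end{remark}

For $\Pi^0_2$ sets the criterion is verified by the usual proof of the Baire category theorem.

\begin{proposition}\label{prop:baire}
If all $X_i\subseteq\mathcal P(\omega)$ are $\Pi^0_2$, $F$ is admissible and $c_0\in F$ is finite, then there is $z\in F\cap\prod_iX_i$ with $c_0\subseteq z$. Hence $\mathbf{QPol}$ has property $(\mathrm P)$.
\end{proposition}

\begin{proof}
Let $X_i$ be given by $U_{i,k},V_{i,k}$. We build finite sets $c_0\subseteq c_1\subseteq\cdots$ in $F$, treating each pair $(i,k)$ at infinitely many stages. Suppose that stage $n$ treats $(i,k)$. If $(c_n)_i\notin U_{i,k}$, let $c_{n+1}=c_n$. Otherwise take $z\in F$ with $c_n\subseteq z$ and $z_i\in X_i$. Then $z_i\in U_{i,k}$, so $z_i\in V_{i,k}$, and we choose a finite $c_{n+1}$ with $c_n\subseteq c_{n+1}\subseteq z$ and $(c_{n+1})_i\in V_{i,k}$. The union $z=\bigcup_nc_n$ is in $F$ because its finite subsets are. If $z_i\in U_{i,k}$, then $(c_n)_i\in U_{i,k}$ from some $n$ on, a later stage treats $(i,k)$, and so $z_i\in V_{i,k}$. Thus $z\in\prod_iX_i$. For a countable family of quasi-Polish spaces, countable choice provides embeddings in $\mathcal P(\omega)$, and Lemmas~\ref{lem:pi02}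 and~\ref{lem:crit} give property $(\mathrm P)$.
\end{proof}

\subsection{Subspaces of the Cantor space}

Identify $\omega$ with $2^{<\omega}$ and define $e\colon2^\omega\to\mathcal P(2^{<\omega})$ by $e(v)=\{v{\upharpoonright}k:k\in\omega\}$. The preimage of ${\uparrow}\{s\}$ is the set of extensions of $s$, so $e$ is a homeomorphism onto $E=e(2^\omega)$ with the Scott topology; it is also continuous for the Cantor topology. The elements of $E$ are pairwise incomparable under inclusion. The set $E$ is $\Pi^0_2$: we have $z\in E$ if and only if $z$ contains the empty sequence, is closed under restriction, contains no two incompatible sequences, and contains $s0$ or $s1$ whenever it contains $s$, and each of these is a countable list of implications between open conditions. Every $A\subseteq2^\omega$ is sober by Lemma~\ref{lem:sober}: a point outside $E$ lies in a block disjoint from $E$, and for $v\notin A$ the block $[\emptyset,e(v)]$ is disjoint from $e(A)$.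

For $w\in(2^\omega)^I$ let $e(w)=\{(w_i{\upharpoonright}k,i):i\in I,\ k\in\omega\}$, so that $e(w)_i=e(w_i)$, and for finite $c$ let $[c]=\{w:c\subseteq e(w)\}$. The nonempty sets $[c]$ are exactly the basic clopen boxes of $(2^\omega)^I$. A closed set $M\subseteq(2^\omega)^I$ is \emph{$A$-admissible} if $\{w\in M:w_i\in A\}$ is dense in $M$ for each $i\in I$.

\begin{lemma}\label{lem:metric}
Let $A\subseteq2^\omega$ and let $I$ be countable and nonempty. The localic product of $I$ copies of $A$ is spatial if and only if every nonempty $A$-admissible closed set $M\subseteq(2^\omega)^I$ meets $A^I$.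
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:crit} with $X_i=e(A)$.

($\Leftarrow$) Let $F$ be admissible and $c_0\in F$ finite. The set $\hat F=\{w:e(w)\in F\}$ is closed. Since $e(A)\subseteq E$, the set $F$ is also admissible for the family of copies of $E$, so Proposition~\ref{prop:baire} shows that $\hat F\cap[c]\ne\emptyset$ for every finite $c\in F$. In particular $M=\hat F\cap[c_0]$ is nonempty and closed. To see that it is $A$-admissible, let $[c_1]$ be a box that meets $M$, let $i\in I$, and put $c=c_0\cup c_1$. Then $M\cap[c_1]=\hat F\cap[c]$, and $c\in F$ because $c\subseteq e(w)$ for a point $w$ of this set. By \eqref{eq:adm} there are $z\in F$ and $v\in A$ with $c\subseteq z$ and $z_i=e(v)$. The other coordinates of $z$ need not be in $E$, and we repair this by compactness. The finite sets $c^n=c\cup\{(v{\upharpoonright}k,i):k\le n\}$ are subsets of $z$, hence in $F$, so the decreasing compact sets $\hat F\cap[c^n]$ are nonempty. A point $w$ of their intersection lies in $M\cap[c_1]$ and has $w_i=v\in A$. By hypothesis there is $w\in M\cap A^I$. Then $e(w)\in F\cap\prod_iX_i$ and $c_0\subseteq e(w)$.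

($\Rightarrow$) Let $M$ be nonempty, closed, $A$-admissible and disjoint from $A^I$. The image $e(M)$ is Cantor compact, so $F={\downarrow}e(M)$ is closed by Lemma~\ref{lem:down}, and $\emptyset\in F$. If $c\in F$ is finite, the box $[c]$ meets $M$, so for each $i$ there is $w\in M\cap[c]$ with $w_i\in A$, and $z=e(w)$ witnesses \eqref{eq:adm}. If $z\in F\cap\prod_iX_i$, say $z\subseteq e(w)$ with $w\in M$, then $z_i=e(w_i)$ by incomparability, so $w\in A^I$, which is impossible. So $F$ is admissible and nonempty, and $F\cap\prod_iX_i=\emptyset$.
\end{proof}

\begin{example}\label{ex:anti}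
Let $A$ be the set of eventually zero sequences in $2^\omega$, let $\bar u(k)=1-u(k)$, and let $M=\{(u,\bar u):u\in2^\omega\}$, a copy of $2^\omega$. The pair $(u,\bar u)$ has first coordinate in $A$ if $u$ is eventually zero and second coordinate in $A$ if $u$ is eventually one. Both kinds of $u$ are dense, and no $u$ is of both kinds. So $M$ is $A$-admissible and disjoint from $A^2$, the square $A\times_lA$ is not spatial, and by Proposition~\ref{prop:baire} the countably based sober space $A$ is not quasi-Polish.
\end{example}

\section{A back-and-forth construction of pointless admissible sets}\label{sec:core}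

Example~\ref{ex:anti} uses the symmetry $u\mapsto\bar u$, which a general space lacks. The following variant of the example does not depend on it. For $\sigma\in\omega^{<\omega}$ define a number $m_\sigma$ and a sequence $u^\sigma$ that is constant from position $m_\sigma$ on: $m_\emptyset=0$ and $u^\emptyset$ is the zero sequence; $m_{\sigma n}=m_\sigma+n+1$, and $u^{\sigma n}$ agrees with $u^\sigma$ below $m_{\sigma n}$ and is opposite to it from there on. Let $z^\sigma=(u^\sigma,\overline{u^\sigma})$. For $|\sigma|$ even the first coordinate of $z^\sigma$ is in $A$ and the second is not; for $|\sigma|$ odd the roles are exchanged. The children $z^{\sigma n}$ converge to $z^\sigma$ as $n\to\infty$, so the closure $M$ of $\{z^\sigma\}$ is $A$-admissible. The danger is that $M$ acquires a limit point in $A^2$. All $z^\rho$ with $\rho\supseteq\sigma n$ agree with $z^\sigma$ below $m_{\sigma n}>n$, so a sequence that passes below infinitely many children of $\sigma$ accumulates at $z^\sigma$. The remaining limits are taken along infinite branches $\beta$ of $\omega^{<\omega}$. Such a limit $(u,\bar u)$ has $u$ constant on each interval $[m_{\beta\upharpoonright l},m_{\beta\upharpoonright(l+1)})$,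 with alternating values, so neither coordinate is in $A$.

Three ingredients were used: a way to move from a point outside $A$ to a nearby point of $A$; a way to move back; and finite commitments along a branch which guarantee that the limit is outside $A$. A tree whose branches carry points outside $X$ provides the commitments, and the hypothesis (H2) below provides both moves.

Let $\Lambda$ be a set. A \emph{tree} on $2\times\Lambda$ is a set $T$ of pairs $t=(s,u)$ with $s\in2^n$, $u\in\Lambda^n$ for some $n=|t|$, closed under restriction. It is \emph{pruned} if it is nonempty and every node has a proper extension. We identify $2^\omega$ with $\mathcal P(\omega)$ and $s\in2^n$ with $\{k<n:s(k)=1\}$, and write $s(t)$ for the first component of $t$. A \emph{branch} is a pair $(y,f)\in2^\omega\times\Lambda^\omega$ with $(y{\upharpoonright}n,f{\upharpoonright}n)\in T$ for all $n$, and $[T]$ is the set of branches. Let $p[T]=\{y:\exists f\ (y,f)\in[T]\}$, let $p[T_t]$ be the set of first components of branches through $t$, and let $K_t$ be the Scott closure of $p[T_t]$. Every $y\in p[T_t]$ has $y\cap|t|=s(t)$. If $x\in K_t$, then the finite set $x\cap|t|$ is contained in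 such a $y$, so $x\cap|t|\subseteq s(t)$. Hence
\begin{equation}\label{eq:init}
x\in{\uparrow}s(t)\cap K_t\ \Longrightarrow\ x\cap|t|=s(t).
\end{equation}

\begin{lemma}\label{lem:core}
Let $X\subseteq\mathcal P(\omega)$ and $a\in\operatorname{Fin}(\omega)$, and let $T$ be a pruned tree on $2\times\Lambda$ such that
\begin{enumerate}
\item[(H1)] every $y\in p[T]$ satisfies $a\subseteq y$ and $[a,y]\cap X=\emptyset$;
\item[(H2)] for every $t\in T$ the block ${\uparrow}s(t)\cap K_t$ meets $X$.
\end{enumerate}
Then there is a closed set $F\subseteq\mathcal P(\omega)^2=\mathcal P(\omega\times\{1,2\})$, admissible for $X_1=X_2=X$, with $(a,a)\in F$ and $F\cap{\uparrow}(a,a)\cap X^2=\emptyset$. So, if $X$ is sober, $X\times_lX$ is not spatial.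
\end{lemma}

Hypothesis (H1) is stronger than $p[T]\cap X=\emptyset$ because a Scott closed set contains all subsets of its members; if $\emptyset\in X$, for instance, every nonempty closed $F$ contains $(\emptyset,\emptyset)\in X^2$, and points can only be avoided above some $(a,a)$. Hypothesis (H1) alone carries no information: for sober $X$ and $y\notin X$ it holds for a tree with the single branch $y$ and the set $a$ of Lemma~\ref{lem:sober}(3), and then ${\uparrow}s(t)\cap K_t\subseteq[a,y]$ for long $t$. Hypothesis (H2) says that no basic piece of the tree can be covered by a block that avoids $X$.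

\begin{proof}
\emph{Construction.} For $\sigma\in\omega^{<\omega}$ let $(i,j)=(1,2)$ if $|\sigma|$ is even and $(i,j)=(2,1)$ if $|\sigma|$ is odd; $i$ is the coordinate that will be in $X$ and $j$ the one that will be in $p[T]$. Using $\mathbf{DC}$ along an enumeration of $\omega^{<\omega}$ in which parents precede children, we choose nodes $t^\sigma_1,t^\sigma_2\in T$, a point $x^\sigma$ and a branch $(y^\sigma,f^\sigma)\in[T]$ with
\[
x^\sigma\in X\cap{\uparrow}s(t^\sigma_i)\cap K_{t^\sigma_i},\qquad(y^\sigma,f^\sigma)\text{ passes through }t^\sigma_j .
\]
Let $t^\emptyset_1=t^\emptyset_2$ be a node $t$ with $a\subseteq|t|$. A branch through $t$ has first component $y\supseteq a$ by (H1), so $a\subseteq y\cap|t|=s(t)$. Choose $x^\emptyset$ by (H2) and let $(y^\emptyset,f^\emptyset)$ be any branch through $t$. Now consider a child $\sigma n$, with $i,j$ taken for $\sigma$; for the child the roles are exchanged. In coordinate $j$ we commit to a longer part of the branch and move to a point of $X$: let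
\[
t^{\sigma n}_j=(y^\sigma{\upharpoonright}l,f^\sigma{\upharpoonright}l)\quad\text{with }l=|t^\sigma_j|+n+1,
\]
and choose $x^{\sigma n}\in X\cap{\uparrow}s(t^{\sigma n}_j)\cap K_{t^{\sigma n}_j}$ by (H2). In coordinate $i$ we move back to the tree: let $t^{\sigma n}_i=t^\sigma_i$ and, using $x^\sigma\in K_{t^\sigma_i}$, choose a branch $(y^{\sigma n},f^{\sigma n})$ through $t^\sigma_i$ with $x^\sigma\cap n\subseteq y^{\sigma n}$. Let $z^\sigma\in\mathcal P(\omega)^2$ have $z^\sigma_i=x^\sigma$ and $z^\sigma_j=y^\sigma$. Then:
\begin{enumerate}
\item[(1)] For $k=1,2$, the node $t^\rho_k$ extends $t^\sigma_k$ if $\rho\supseteq\sigma$, and $z^\sigma_k\cap|t^\sigma_k|=s(t^\sigma_k)$, by \eqref{eq:init} for $k=i$ and by the choice of the branch for $k=j$. Hence $z^\rho_k\cap|t^\sigma_k|=s(t^\sigma_k)$ for all $\rho\supseteq\sigma$. In particular $(a,a)\subseteq z^\emptyset$.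
\item[(2)] If $\rho\supseteq\sigma n$ and $j$ is taken for $\sigma$, then $z^\rho_j\cap n=y^\sigma\cap n$, because below $|t^{\sigma n}_j|>n$ both sets equal $s(t^{\sigma n}_j)$.
\item[(3)] For $\beta\in\omega^\omega$ and $k=1,2$, we have $|t^{\beta\upharpoonright l}_k|\to\infty$ as $l\to\infty$, because the node is properly extended at every second step.
\end{enumerate}
Let $M$ be the Cantor closure of $\{z^\sigma:\sigma\in\omega^{<\omega}\}$ and $F={\downarrow}M$, which is closed by Lemma~\ref{lem:down} and contains $(a,a)$ by (1).

\emph{Every $m\in M$ has $m_1\in p[T]$ or $m_2\in p[T]$.} Let $z^{\rho_l}\to m$ in the Cantor topology. If some $\rho$ occurs infinitely often among the $\rho_l$, then $m=z^\rho$, and $y^\rho$ is a coordinate of $m$. Suppose that none does. Call $\sigma$ \emph{big} if $\rho_l\supseteq\sigma$ for infinitely many $l$; the empty sequence is big. If some big $\sigma$ has no big child, then infinitely many $\rho_l$ properly extend $\sigma$ and only finitely many pass through each child, so along a subsequence $\rho_l\supseteq\sigma n_l$ with $n_l\to\infty$. By (2), $m_j=y^\sigma\in p[T]$, with $j$ taken for $\sigma$. Otherwise there is $\beta\in\omega^\omega$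 all of whose initial segments are big. For each initial segment $\sigma$ of $\beta$, (1) gives $m_1\cap|t^\sigma_1|=s(t^\sigma_1)$. By (3) the nodes $t^\sigma_1$ form a branch of $T$, and its first component is $m_1$.

\emph{No points above $(a,a)$.} Let $(x_1,x_2)\in F\cap{\uparrow}(a,a)$, say $(x_1,x_2)\subseteq m\in M$, and let $k$ be such that $m_k\in p[T]$. Then $x_k\in[a,m_k]$, so $x_k\notin X$ by (H1).

\emph{Admissibility.} Let $c=(c_1,c_2)\in F$ be finite. Then ${\uparrow}c$ is a Cantor neighborhood of some $m\in M$, so $c\subseteq z^\sigma$ for some $\sigma$. Take $i,j$ for $\sigma$. The point $z^\sigma\in F$ witnesses \eqref{eq:adm} for coordinate $i$. For coordinate $j$, take $n$ with $c_1\cup c_2\subseteq n$ and let $l=|t^\sigma_j|+n+1$. The point $z^{\sigma n}\in F$ has $z^{\sigma n}_j=x^{\sigma n}\in X$, and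
\[
z^{\sigma n}_j\supseteq s(t^{\sigma n}_j)=y^\sigma\cap l\supseteq c_j,\qquad z^{\sigma n}_i=y^{\sigma n}\supseteq x^\sigma\cap n\supseteq c_i .
\]
So $c\subseteq z^{\sigma n}$. The last sentence of the lemma follows from Lemma~\ref{lem:crit}.
\end{proof}

\section{Solovay's model}\label{sec:solovay}

Let $X\subseteq\mathcal P(\omega)$ be sober and not $\Pi^0_2$, with complement $Y$. To apply Lemma~\ref{lem:core} we need a tree of points of $Y$ no piece of which is covered by a block contained in $Y$. Since $Y$ is not a countable union of blocks, for any countable supply of blocks some $y\in Y$ escapes all blocks of the supply that are contained in $Y$. The difficulty is to find a whole tree of such points whose associated blocks belong to the supply. In Solovay's model we take as the supply the blocks coded in an inner model $W$ that contains the parameters defining $X$. The point $y$ is then the value of a name in a small generic extension of $W$, and by homogeneity a single condition $p$ guarantees that the value of the name under \emph{every} generic filter through $p$ escapes as well. These filters are the branches of a tree, and the closures $K_t$ can be approximated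 from the forcing relation, inside $W$.

\subsection{Standard facts}

Reals are subsets of $\omega$; codes of closed sets, and sequences of such codes, are reals under fixed bijections. For an ordinal $\lambda$ the \emph{L\'evy collapse} $\mathrm{Col}(\omega,{<}\lambda)$ consists of the finite functions $q$ with domain contained in $\lambda\times\omega$ and $q(\alpha,n)\in\alpha$, ordered by reverse inclusion. It is the same set in all transitive models that contain $\lambda$. We use the following facts \cite{solovay}, \cite[Ch.~26]{jech}, \cite[\S\S10--11]{kanamori}, for a ground model $\mathcal M$ of $\mathbf{ZFC}$ in which $\kappa$ is inaccessible and a filter $H$ that is $\mathrm{Col}(\omega,{<}\kappa)$-generic over $\mathcal M$.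
\begin{enumerate}
\item[(S1)] Every set in $\mathcal M$ of cardinality less than $\kappa$ in $\mathcal M$ is countable in $\mathcal M[H]$.
\item[(S2)] For $\lambda<\kappa$ the poset $\mathrm{Col}(\omega,{<}\lambda)$ has cardinality less than $\kappa$ and $H\cap\mathrm{Col}(\omega,{<}\lambda)$ is generic for it. By the $\kappa$-chain condition every real of $\mathcal M[H]$ lies in $\mathcal M[H\cap\mathrm{Col}(\omega,{<}\lambda)]$ for some $\lambda<\kappa$. The cardinal $\kappa$ stays inaccessible in every extension $\mathcal M[g]$ by a poset of cardinality less than $\kappa$, and hence in $\mathcal M[w]$ for every set of ordinals $w\in\mathcal M[g]$.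
\item[(S3)] If $w\in\mathcal M[H]$ is a countable set of ordinals, then $\mathcal M[H]=\mathcal M[w][H']$ for some $H'$ that is $\mathrm{Col}(\omega,{<}\kappa)$-generic over $\mathcal M[w]$.
\item[(S4)] $\mathrm{Col}(\omega,{<}\kappa)$ is weakly homogeneous: a statement whose parameters are in the ground model is decided by the trivial condition.
\end{enumerate}

Let $V\models\mathbf{ZFC}$, let $\kappa$ be inaccessible, let $G$ be $\mathrm{Col}(\omega,{<}\kappa)$-generic over $V$, and let $N=L(\mathbb R)^{V[G]}$ be the smallest inner model of $\mathbf{ZF}$ that contains all reals of $V[G]$.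
\begin{enumerate}
\item[(S5)] There is a surjective class map $\Phi\colon\mathrm{Ord}\times\mathbb R\to N$ definable in $N$; so every element of $N$ is definable in $V[G]$ from a real and ordinals. Moreover $N\models\mathbf{ZF}+\mathbf{DC}$.
\end{enumerate}
Here $\mathbf{DC}$ follows from the existence of $\Phi$. Let $R\subseteq A\times A$ be in $N$ with $\forall a\,\exists b\;aRb$, and let $a_0\in A$. In $V[G]$ choose recursively a real $x_{n+1}$ for which some $\xi$ satisfies $a_nR\,\Phi(\xi,x_{n+1})$, and put $a_{n+1}=\Phi(\xi,x_{n+1})$ for the least such $\xi$. The sequence $(x_n)$ is coded by a real, so it is in $N$, and $N$ recovers $(a_n)$ from it and $a_0$.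

\subsection{Non-spatial squares in $N$}

\begin{proposition}\label{prop:solovay}
In $N$: if $X\subseteq\mathcal P(\omega)$ is sober and not $\Pi^0_2$, then $X\times_lX$ is not spatial.
\end{proposition}

\begin{proof}
Let $Y=\mathcal P(\omega)\setminus X$. By (S5), $X$ is definable in $V[G]$ from a real $r$ and ordinals $\vec\alpha$. Let $W=V[r]$. By (S2), $\kappa$ is inaccessible in $W$, and by (S3), $V[G]=W[H]$ with $H$ generic for $\mathrm{Col}(\omega,{<}\kappa)$ over $W$. We work in $V[G]$. The models $N$ and $V[G]$ have the same reals, hence the same closed subsets of $\mathcal P(\omega)$ and the same countable sequences of blocks. So in $V[G]$, too, $Y$ is not a countable union of blocks, and condition (3) of Lemma~\ref{lem:sober} holds for $X$.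

\emph{Step 1: an escaping point.} Let $\mathcal K$ be the set of subsets of $\operatorname{Fin}(\omega)$ that lie in $W$. It has cardinality less than $\kappa$ in $W$, so it is countable by (S1). There are therefore only countably many blocks ${\uparrow}c\cap K\subseteq Y$ with $K$ coded in $\mathcal K$, and their union is not $Y$. Pick $y\in Y$ outside this union, and a finite $a\subseteq y$ with $[a,y]\cap X=\emptyset$. Then $V[G]\models\theta(y)$, where $\theta(y)$ is the statement
\begin{quote}
$y\subseteq\omega$, $a\subseteq y$, $[a,y]\cap X=\emptyset$, and whenever $c$ is finite, $K$ is closed with code in $\mathcal K$ and $y\in{\uparrow}c\cap K$, the block ${\uparrow}c\cap K$ meets $X$,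
\end{quote}
in which $X$ is replaced by its definition. The parameters $r,\vec\alpha,a,\mathcal K$ of $\theta$ are in $W$.

\emph{Step 2: spreading $\theta$ to all generics.} By (S2) over $W$ there are $\lambda<\kappa$ and, with $\mathbb P=\mathrm{Col}(\omega,{<}\lambda)$ and $h=H\cap\mathbb P$, a $\mathbb P$-name $\tau\in W$ for a subset of $\omega$ with $\tau^h=y$. Let $g\in V[G]$ be any filter that is $\mathbb P$-generic over $W$. The poset $\mathbb P$ is countable by (S1), and a bijection in $W$ between $\mathbb P$ and an ordinal turns $g$ into a countable set of ordinals $w$ with $W[w]=W[g]$. By (S3) over $W$, the model $V[G]$ is a $\mathrm{Col}(\omega,{<}\kappa)$-generic extension of $W[g]$. The statement $\theta(\tau^g)$ has all its parameters in $W[g]$, so (S4) over $W[g]$ gives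
\begin{equation}\label{eq:hom}
V[G]\models\theta(\tau^g)\iff W[g]\models\text{``the trivial condition of $\mathrm{Col}(\omega,{<}\kappa)$ forces $\theta(\tau^g)$''}.
\end{equation}
The right side is a statement about $W[g]$, and it holds for $g=h$. So some $p\in h$ forces it over $W$, and by \eqref{eq:hom}
\begin{equation}\label{eq:all}
V[G]\models\theta(\tau^g)\quad\text{for every $W$-generic filter $g\subseteq\mathbb P$ in $V[G]$ with $p\in g$.}
\end{equation}

\emph{Step 3: the tree of generics.} In what follows $\Vdash$ is the forcing relation for $\mathbb P$ over $W$. Since $\kappa$ is inaccessible in $W$, the set of dense subsets of $\mathbb P$ that lie in $W$ is countable by (S1); enumerate it as $(D_n)_{n\in\omega}$. Let $T$ consist of the pairs $(s,(q_0,\dots,q_{n-1}))$ with $s\in2^n$, $p\ge q_0\ge\dots\ge q_{n-1}$, and for $k<n$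
\[
q_k\in D_k,\qquad q_k\Vdash\tau\cap(k+1)=s\cap(k+1).
\]
This is a tree on $2\times\mathbb P$. For a node $t$ of length $n$ let $q_t=q_{n-1}$, and $q_t=p$ if $n=0$. For every $q'\le q_t$ the node $t$ has an immediate extension with $q_n\le q'$: extend $q'$ to decide $\tau\cap(n+1)$, with a value that agrees with $s$ below $n$ because $q_t$ forces $\tau\cap n=s$, and then extend into $D_n$. In particular $T$ is pruned. A branch $(y',(q_k))$ generates the filter $g=\{q:\exists k\ q_k\le q\}$, which contains $p$ and meets every $D_k$, and $y'=\tau^g$. By \eqref{eq:all} every $y'\in p[T]$ satisfies $\theta$, and this contains (H1).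

\emph{Step 4: hypothesis (H2).} Let $t\in T$, $s=s(t)$ and $q=q_t$. The tree $T$ is not in $W$, so the last clause of $\theta$ does not apply to $K_t$ directly. We replace $K_t$ by the closed set $K^q$ with code
\[
\{c\in\operatorname{Fin}(\omega):\exists q'\le q\ \ q'\Vdash c\subseteq\tau\},
\]
a lower set that is defined in $W$ and so belongs to $\mathcal K$. First, $K^q\subseteq K_t$. For if $c$ is in the code, witnessed by $q'$, extend $t$ to a branch with $q_n\le q'$; its filter $g$ contains $q'$, so $c\subseteq\tau^g\in p[T_t]$. Second, let $y'=\tau^g$ come from any branch through $t$, so that $q\in g$. For finite $c\subseteq y'$ some element of $g$ forces $c\subseteq\tau$, and it has a common extension with $q$, so $c$ is in the code. Thus $y'\in{\uparrow}s\cap K^q$. By $\theta(y')$ the block ${\uparrow}s\cap K^q$ meets $X$, and hence so does ${\uparrow}s\cap K_t$.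

\emph{Step 5: return to $N$.} Lemma~\ref{lem:core}, applied in $V[G]$, gives an admissible closed $F$ with $(a,a)\in F$ and $F\cap{\uparrow}(a,a)\cap X^2=\emptyset$. The set $F$ is coded by a real, so $F\in N$. The listed properties quantify only over reals and mention only $F$, $a$ and $X$, so they hold in $N$. By Lemma~\ref{lem:crit} in $N$, where $X$ is sober, $X\times_lX$ is not spatial in $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Work in $N$, a model of $\mathbf{ZF}+\mathbf{DC}$. Let $X$ be countably based and sober; we may assume $X\subseteq\mathcal P(\omega)$. If $X$ is quasi-Polish, then $X\times_lX$ is spatial by Proposition~\ref{prop:baire}. If $X\times_lX$ is spatial, then $X$ is $\Pi^0_2$ by Proposition~\ref{prop:solovay} and quasi-Polish by Lemma~\ref{lem:pi02}. Part (a) of $\mathbf S$ is Proposition~\ref{prop:baire}, and part (b) follows because every object of a subcategory with $(\mathrm P)$ has a spatial square. The argument shows that $\mathbf{ZFC}+\mathbf I$ proves, for each axiom $\psi$ of $\mathbf{ZF}+\mathbf{DC}+\mathbf S$, that the trivial condition of $\mathrm{Col}(\omega,{<}\kappa)$ forces $\psi^{L(\mathbb R)}$, where $\kappa$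 is the least inaccessible cardinal. An inconsistency of $\mathbf{ZF}+\mathbf{DC}+\mathbf S$ would therefore give one of $\mathbf{ZFC}+\mathbf I$.
\end{proof}

The number of factors, two, is optimal: a product with one factor is always spatial, also for the space of Example~\ref{ex:anti}.

\section{Counterexamples with thin complement}\label{sec:thin}

Call $C\subseteq2^\omega$ \emph{thin} if it has no nonempty perfect subset. The counterexamples to $\mathbf S$ are complements of uncountable thin sets: such a complement is too irregular to be quasi-Polish, and it meets every perfect set, which makes it hard for a closed set in a power to avoid it.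

\subsection{Facts from descriptive set theory}

A subset of a Polish space is \emph{analytic} ($\mathbf\Sigma^1_1$) if it is empty or a continuous image of $\omega^\omega$, and \emph{coanalytic} ($\mathbf\Pi^1_1$) if its complement is analytic. Borel sets are in both classes, both classes are closed under continuous preimages and countable unions and intersections, and continuous images of analytic sets are analytic. The analytic subsets of $2^\omega$ are the sets $p[S]$ for trees $S$ on $2\times\omega$. The $\mathbf\Sigma^1_2$ subsets of $2^\omega$ are the projections of coanalytic subsets of $2^\omega\times2^\omega$; this class contains the coanalytic sets and is closed under finite intersections and projections. A real $y\in2^\omega$ codes a binary relation on $\omega$ through a pairing function, and $\mathrm{WO}$ is the coanalytic set of codes of well-orders of subsets of $\omega$. The following textbook facts hold in $\mathbf{ZF}+\mathbf{DC}$.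
\begin{enumerate}
\item[(D1)] (Baire) A nonempty Polish space is not meager in itself.
\item[(D2)] Analytic and coanalytic sets have the Baire property: they differ from an open set by a meager set. A nonmeager set $B$ with the Baire property is comeager in some nonempty basic open set, and it contains a nonmeager $G_\delta$ set, namely $O\setminus B'$, where $O$ is open and $B'$ is a meager $F_\sigma$ set containing $B\mathbin\triangle O$.
\item[(D3)] An uncountable analytic set has a nonempty perfect subset; for closed sets this is the Cantor--Bendixson theorem.
\item[(D4)] ($\mathbf\Sigma^1_1$-boundedness) The ordinals coded by an analytic subset of $\mathrm{WO}$ are bounded below $\omega_1$.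
\item[(D5)] (Kond\^o) Every coanalytic $B_0\subseteq2^\omega\times2^\omega$ has a coanalytic subset $B$ with the same projection to the first coordinate on which this projection is injective.
\item[(D6)] (G\"odel, Addison) For a real $r$, the model $L[r]$ of sets constructible from $r$ satisfies $\mathbf{ZFC}+\mathbf{GCH}$, and its canonical well-order $<_{L[r]}$ is $\Sigma^1_2(r)$-good on the reals; in particular, the relation ``$y\in L[r]$ and $z$ codes a list, possibly empty, of exactly the reals $<_{L[r]}$-preceding $y$'' is $\mathbf\Sigma^1_2$.
\item[(D7)] (Mostowski) A $\Pi^1_1$ statement with real parameters in $L[r]$ holds in $L[r]$ if and only if it holds in the universe.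
\end{enumerate}

\subsection{Thin coanalytic sets}

\begin{lemma}\label{lem:notqp}
If $C\subseteq2^\omega$ is uncountable and thin, then $A=2^\omega\setminus C$ is countably based and sober but not quasi-Polish.
\end{lemma}

\begin{proof}
Subspaces of $2^\omega$ are sober (Section~\ref{sec:crit}). If $A$ were quasi-Polish, the complement of $e(A)$ would be a countable union of blocks by Lemma~\ref{lem:pi02}. Blocks are Cantor closed, so their preimages under $e$ are closed, and $C$ would be a countable union of closed sets. One of them would be uncountable and would contain a nonempty perfect set by (D3).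
\end{proof}

\begin{proposition}\label{prop:coan}
Let $C\subseteq2^\omega$ be uncountable, coanalytic and thin. Then all countable localic powers of the analytic set $A=2^\omega\setminus C$ are spatial, and $A$ is not quasi-Polish. So $\mathbf S$ fails.
\end{proposition}

\begin{proof}
The empty power is the frame $2$, which is spatial. Let $I\ne\emptyset$ be countable. By Lemma~\ref{lem:metric} it suffices to derive a contradiction from a nonempty $A$-admissible closed $M\subseteq(2^\omega)^I$ that is disjoint from $A^I$. Such an $M$ is the union of the sets $M_i=\{w\in M:w_i\in C\}$, so by (D1) some $M_i$ is nonmeager in $M$. It is coanalytic, so by (D2) it contains a nonmeager $G_\delta$ set $H$. The set $\{w_i:w\in H\}$ is an analytic subset of the thin set $C$, hence countable by (D3). So $H$ is covered by countably many closed sets $\{w\in M:w_i=v\}$ with $v\in C$, and one of them is nonmeager and has nonempty interior in $M$. On this interior no point has $w_i\in A$, contradicting admissibility. The rest is Lemma~\ref{lem:notqp}.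
\end{proof}

\begin{lemma}[G\"odel, Solovay]\label{lem:thin}
If $\omega_1^{L[r]}=\omega_1$ for some real $r$, there is an uncountable thin coanalytic subset of $2^\omega$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the set of $y\in\mathrm{WO}\cap L[r]$ that are $<_{L[r]}$-least among the codes in $L[r]$ of the same ordinal. Every $\alpha<\omega_1=\omega_1^{L[r]}$ is countable in $L[r]$ and so has a code there; thus $\Gamma$ contains exactly one code of each countable ordinal and is uncountable. By (D4) an analytic subset of $\Gamma$ codes a bounded set of ordinals, each once, so it is countable. The set $\Gamma$ is $\mathbf\Sigma^1_2$: we have $y\in\Gamma$ if and only if $y\in\mathrm{WO}$ and there is $z$ related to $y$ as in (D6) such that no entry of the list $z$ codes an order isomorphic to the one coded by $y$, and the last condition is coanalytic. To pass from $\mathbf\Sigma^1_2$ to coanalytic we attach unique witnesses. Write $\Gamma$ as the projection of a coanalytic set $B_0\subseteq2^\omega\times2^\omega$ and take $B\subseteq B_0$ as in (D5). Then $B$ is in bijection with $\Gamma$, hence uncountable. The projection of a closed subset of $2^\omega\times2^\omega$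 contained in $B$ is an analytic subset of $\Gamma$, hence countable, and by injectivity the closed set is countable. Nonempty perfect sets are uncountable, so $B$ contains none. Transfer $B$ along a homeomorphism $2^\omega\times2^\omega\cong2^\omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Assume $\mathbf{ZF}+\mathbf{DC}+\mathbf S$. By Proposition~\ref{prop:coan} and Lemma~\ref{lem:thin}, $\omega_1^{L[r]}<\omega_1$ for all reals $r$. Fix $r$. The cardinal $\omega_1$ is regular, hence an uncountable regular cardinal of $L[r]$. Suppose that $\omega_1=(\lambda^+)^{L[r]}$ with $\omega\le\lambda<\omega_1$, and let the real $r'$ code $r$ together with a well-order of $\omega$ of type $\lambda$. Every ordinal below $\omega_1$ has cardinality at most $\lambda$ in $L[r]\subseteq L[r']$, and $\lambda$ is countable in $L[r']$. So $\omega_1^{L[r']}=\omega_1$, a contradiction. Thus $\omega_1$ is a regular limit cardinal of $L[r]$, and by $\mathbf{GCH}$ in $L[r]$ it is inaccessible there. In particular $L\models\mathbf{ZFC}+\mathbf I$, so relativization to $L$ turns an inconsistency of $\mathbf{ZFC}+\mathbf I$ into one of $\mathbf{ZF}+\mathbf{DC}+\mathbf S$. Together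 with Theorem~\ref{thm:A} this gives the equiconsistency.

Suppose that $\mathbf{ZFC}$ proves $\mathrm{Con}(\mathbf{ZF})\Rightarrow\mathrm{Con}(\mathbf{ZF}+\mathbf{DC}+\mathbf S)$. The theory $\mathbf{ZFC}+\mathbf I$ proves $\mathrm{Con}(\mathbf{ZF})$, since $V_\kappa\models\mathbf{ZF}$ for inaccessible $\kappa$, and it proves $\mathrm{Con}(\mathbf{ZF}+\mathbf{DC}+\mathbf S)\Rightarrow\mathrm{Con}(\mathbf{ZFC}+\mathbf I)$ by formalizing the relativization. It would then prove its own consistency, and so be inconsistent by the second incompleteness theorem.
\end{proof}

\subsection{Well-orderable continuum}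

Without the Baire property, we must arrange directly that $A^I$ meets every $A$-admissible closed set. We run through all closed sets $M$ in all powers and try to put all coordinates of one point of $M$ into $A$, while setting aside one new point for $C$ at each stage. The attempt can be blocked: a coordinate may be constant on an open part of $M$, or on all of it, with a value already in $C$. But then $M$ will not be admissible and can be ignored. The next lemma shows that this is the only obstacle.

For closed $M\subseteq(2^\omega)^I$, a \emph{piece} of $M$ is a nonempty set $M\cap V$ with $V$ a basic clopen box. Let $\lambda(M)$ be the set of $v\in2^\omega$ such that for some $i\in I$ the coordinate $w_i$ has the constant value $v$ on some piece of $M$. It is countable, and $\lambda(M)\subseteq A$ whenever $M$ is $A$-admissible.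

\begin{lemma}\label{lem:avoid}
Assume that $2^\omega$ is well-orderable, of cardinality $\kappa$. Let $I$ be $\omega$ or a positive integer, let $M\subseteq(2^\omega)^I$ be nonempty and closed, and let $C_0\subseteq2^\omega$ have cardinality less than $\kappa$ and be disjoint from $\lambda(M)$. Then some $w\in M$ has $w_i\notin C_0$ for all $i\in I$.
\end{lemma}

\begin{proof}
If $w$ is an isolated point of $M$, then $\{w\}$ is a piece, all $w_i$ are in $\lambda(M)$, and $w$ is as required. So let $M$ be perfect. We use a Mycielski-type construction to find $\kappa$ points of $M$ on which each value $c\in C_0$ is taken at most once in each coordinate. Call two pieces \emph{$i$-separated} if coordinate $i$ is constant on one of them or their images under coordinate $i$ are disjoint. This persists when the pieces are shrunk. Any two pieces $V,V'$ can be shrunk to $i$-separated pieces: if coordinate $i$ is not constant on $V$, fix $w'\in V'$, take $w\in V$ with $w_i\ne w'_i$, and shrink to small pieces around $w$ and $w'$.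

Define pieces $V_s$, $s\in2^{<\omega}$, level by level, with $V_\emptyset=M$. Given level $n$, choose disjoint pieces $V_{s0},V_{s1}\subseteq V_s$ of diameter at most $2^{-n}$, which is possible since $M$ is perfect, and shrink the pieces of level $n+1$ finitely many times until any two of them are $i$-separated for all $i\in I$ with $i\le n$. For $\beta\in2^\omega$ let $w^\beta$ be the unique point of $\bigcap_nV_{\beta\upharpoonright n}$. These are $\kappa$ distinct points. Suppose that $\beta\ne\gamma$ and $w^\beta_i=w^\gamma_i=c\in C_0$. For $n>i$ with $\beta{\upharpoonright}n\ne\gamma{\upharpoonright}n$ the pieces $V_{\beta\upharpoonright n}$ and $V_{\gamma\upharpoonright n}$ are $i$-separated and their images share $c$, so coordinate $i$ is constant on one of them and $c\in\lambda(M)$, a contradiction. So at most $|C_0\times I|\le|C_0|+\omega<\kappa$ of the points $w^\beta$ have a coordinate in $C_0$.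
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Fix a well-order of $2^\omega$; it well-orders all powers $(2^\omega)^I$ through fixed bijections and makes all choices below. Let $\kappa=|2^\omega|$, an uncountable initial ordinal. A closed set is determined by the set of boxes it misses, so we can enumerate as $(M_\alpha)_{\alpha<\kappa}$ all nonempty closed subsets of the spaces $(2^\omega)^I$, for $I$ a positive integer or $\omega$. We build increasing sets $A_\alpha,C_\alpha$ with $A_\alpha\cap C_\alpha=\emptyset$, of cardinality at most $|\alpha|+\omega<\kappa$. Let $A_{<\alpha},C_{<\alpha}$ be the unions of the earlier sets. If $\lambda(M_\alpha)\cap C_{<\alpha}=\emptyset$, take $w^\alpha\in M_\alpha$ with all coordinates outside $C_{<\alpha}$ by Lemma~\ref{lem:avoid} and let $A_\alpha$ consist of $A_{<\alpha}$ and the coordinates of $w^\alpha$; otherwise let $A_\alpha=A_{<\alpha}$. Then let $C_\alpha=C_{<\alpha}\cup\{c_\alpha\}$ with $c_\alpha\notin A_\alpha\cup C_{<\alpha}$. The size bound holds because $A_\alpha$ is the image of a subset of $(\alpha+1)\times\omega$ under $(\gamma,i)\mapsto w^\gamma_i$.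

Let $C=\bigcup_\alpha C_\alpha$ and $A=2^\omega\setminus C\supseteq\bigcup_\alpha A_\alpha$. If $M_\alpha\subseteq(2^\omega)^I$ is $A$-admissible, then $\lambda(M_\alpha)\subseteq A$, so $w^\alpha$ was defined and $w^\alpha\in M_\alpha\cap A^I$. By Lemma~\ref{lem:metric} all nonempty countable localic powers of $A$ are spatial, and the empty power is $2$. The set $C$ has cardinality $\kappa$. It is thin: a nonempty perfect $K\subseteq2^\omega$ is $M_\alpha$ for some $\alpha$, with $I=1$, and $\lambda(K)=\emptyset$ because no piece of $K$ is a single point, so $K$ meets $A$. By Lemma~\ref{lem:notqp}, $A$ is countably based and sober but not quasi-Polish. So $\mathbf S$ fails.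
\end{proof}

\section{Analytic spaces}\label{sec:analytic}

We prove Theorem~\ref{thm:D}. The implication (ii)$\Rightarrow$(iii) holds because a square is a countable power. For (iii)$\Rightarrow$(i), suppose that (i) fails. Lemma~\ref{lem:thin} and Proposition~\ref{prop:coan} give an analytic set $A\subseteq2^\omega$ that is sober and not quasi-Polish and has all countable localic powers spatial. It is an analytic space in the sense of the theorem: $A$ is homeomorphic to $e(A)$ with the Scott topology, and $e(A)$ is $\mathbf\Sigma^1_1$ because $e$ is Cantor continuous. So (iii) fails.

It remains to prove (i)$\Rightarrow$(ii). Assume (i), and let $X\subseteq\mathcal P(\omega)=2^\omega$ be $\mathbf\Sigma^1_1$, sober and not $\Pi^0_2$, with complement $Y$. By Lemma~\ref{lem:pi02} it suffices to show that $X\times_lX$ is not spatial. The plan is that of Section~\ref{sec:solovay}, with $L[r]$ in the role of $W$. No forcing is needed, because the coanalytic set $Y$ comes with trees in $L[r]$ that project into it. We thin out such a tree by removing the nodes at which (H2) fails; this can be done inside $L[r]$, so that all blocks met on the way are coded there, and an escaping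 point survives. The resulting tree satisfies (H2), but the finite set $a$ of (H1) still depends on the branch; a category argument fixes it.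

\subsection*{Step 1: trees for $Y$}
Let $X=p[S]$ for a tree $S$ on $2\times\omega$ coded by a real $r$, and let $S_y=\{u\in\omega^{<\omega}:(y{\upharpoonright}|u|,u)\in S\}$. Then $y\in Y$ if and only if the tree $S_y$ has no infinite branch, which holds if and only if there is a map from $S_y$ to some countable ordinal that strictly decreases along proper extensions. Let $(u_k)_{k\in\omega}$ be a recursive enumeration of $\omega^{<\omega}$ with $|u_k|\le k$. For $1\le\beta<\omega_1$ let $T^\beta$ be the tree of all $(s,v)$ with $s\in2^n$, $v\in\beta^n$, such that for $k,l<n$:
\[
(s{\upharpoonright}|u_k|,u_k)\in S,\ (s{\upharpoonright}|u_l|,u_l)\in S\text{ and }u_k\subsetneq u_l\quad\text{imply}\quad v(k)>v(l).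
\]
The tree $T^\beta$ is in $L[r]$. If $(y,f)\in[T^\beta]$, an infinite branch of $S_y$ would yield an infinite decreasing sequence of values of $f$, so $y\in Y$. Conversely, for $y\in Y$ a decreasing map $\rho\colon S_y\to\beta$ with $\beta\ge1$ gives a branch $(y,f)$ with $f(k)=\rho(u_k)$ for $u_k\in S_y$ and $f(k)=0$ otherwise. So $Y=\bigcup_{1\le\beta<\omega_1}p[T^\beta]$.

\subsection*{Step 2: an escaping point}
This is the only use of (i). By the continuum hypothesis in $L[r]$, the reals of $L[r]$ are in bijection with $\omega_1^{L[r]}$, which is countable by (i). So the family $\Sigma$ of blocks ${\uparrow}c\cap K\subseteq Y$ with $K$ coded in $L[r]$ is countable. As $Y$ is not a countable union of blocks, there is $y^*\in Y\setminus\bigcup\Sigma$. Fix $\beta$ and $f^*$ with $(y^*,f^*)\in[T^\beta]$.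

\subsection*{Step 3: the derivative}
For a tree $R\subseteq T^\beta$ and $t\in R$ let $K^R_t$ be the closed set with code
\[
\{c\in\operatorname{Fin}(\omega):c\subseteq s(t')\text{ for some $t'\in R$ extending $t$}\},
\]
and let $R'$ be the set of $t\in R$ that have a proper extension in $R$ and satisfy ${\uparrow}s(t)\cap K^R_t\not\subseteq Y$. The set $R'$ is a tree, because ${\uparrow}s(t)\cap K^R_t$ decreases as $t$ is extended. If $R\in L[r]$, the codes of the sets $K^R_t$ are in $L[r]$. The inclusion ${\uparrow}s\cap K\subseteq Y$ says that for all $x\supseteq s$ whose finite subsets are in the code of $K$ the tree $S_x$ has no infinite branch. This is a $\Pi^1_1$ statement about $r$ and the code, so by (D7) the derivative $R'$ of a tree $R\in L[r]$ is computed correctly in $L[r]$. Iterate $R\mapsto R'$ transfinitely in $L[r]$, starting from $T^\beta$ and taking intersections at limit stages. All stages are in $L[r]$, and the decreasing sequence stabilizes at a tree $T=T'$, where $T'$ is the derivative.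

No node of the branch $(y^*,f^*)$ is ever removed. Indeed, let $R$ be a stage that contains the whole branch and let $t=(y^*{\upharpoonright}n,f^*{\upharpoonright}n)$. Then $t$ has a proper extension in $R$, and $y^*\in{\uparrow}s(t)\cap K^R_t$, since each finite $c\subseteq y^*$ is contained in $y^*\cap m$ for large $m$. If this block were contained in $Y$, it would belong to $\Sigma$, contradicting the choice of $y^*$. So $t\in R'$.

Hence $T$ is pruned and $p[T]\subseteq Y$, and since $T$ is its own derivative,
\begin{equation}\label{eq:fix}
X\cap{\uparrow}s(t)\cap K^T_t\ne\emptyset\quad\text{for all }t\in T.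
\end{equation}

\subsection*{Step 4: a uniform finite set $a$}
Since $\beta$ is countable, $[T]$ is a nonempty closed subset of the Polish space $2^\omega\times\beta^\omega$, with basic open sets $N_t$ consisting of the branches through $t\in T$; these are nonempty. For $a\in\operatorname{Fin}(\omega)$ let
\[
E_a=\{(y,f)\in[T]:a\subseteq y\text{ and }\forall x\,(a\subseteq x\subseteq y\Rightarrow x\notin X)\}.
\]
The complement of $E_a$ in $[T]$ is analytic because $X$ is, so $E_a$ is coanalytic. By sobriety and Lemma~\ref{lem:sober}(3), $[T]=\bigcup_aE_a$. By (D1) and (D2) there are $a$ and $t^*\in T$ such that $E_a$ is comeager in $N_{t^*}$. Let $O_k\subseteq[T]$ be open sets, dense in $N_{t^*}$, with $N_{t^*}\cap\bigcap_kO_k\subseteq E_a$.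

We pass to a tree whose branches are the branches of $T$ in this $G_\delta$ set, together with witnesses. Let $\tilde T$ be the set of pairs $(s,(t_0,\dots,t_{n-1}))$ with $t_k\in T$,
\[
t^*\subseteq t_0\subseteq\dots\subseteq t_{n-1},\qquad|t_k|>k,\qquad N_{t_k}\subseteq O_k,
\]
where $s\in2^n$ is the restriction to $n$ of the first component of $t_{n-1}$. This is a tree on $2\times T$: for $k\le n$, $k\geq1$, the node $t_{k-1}$ has length at least $k$ and is extended by $t_{n-1}$, so $s{\upharpoonright}k$ is the restriction of its first component. Read $t_{-1}=t^*$. For a node of $\tilde T$ of length $n$, every extension $t'$ of $t_{n-1}$ in $T$ has an extension that can serve as $t_n$, because $O_n$ is open and meets $N_{t'}$. In particular $\tilde T$ is pruned. A branch $(y,(t_k))$ of $\tilde T$ determines the branch $\bigcup_kt_k=(y,f)$ of $T$, which lies in $N_{t^*}\cap\bigcap_kO_k\subseteq E_a$. So (H1) holds for $\tilde T$ and $a$.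

For (H2), let $\tilde t=(s,(t_0,\dots,t_{n-1}))\in\tilde T$. If $c$ is in the code of $K^T_{t_{n-1}}$, say $c\subseteq s(t')$ with $t'\supseteq t_{n-1}$ in $T$, choose $t_n\supseteq t'$ as above and continue to a branch of $\tilde T$ through $\tilde t$; its first component contains $s(t')\supseteq c$. So $K^T_{t_{n-1}}$ is contained in the Scott closure of $p[\tilde T_{\tilde t}]$. Since $s\subseteq s(t_{n-1})$ as sets, the point given by \eqref{eq:fix} for $t_{n-1}$ witnesses (H2) at $\tilde t$. By Lemma~\ref{lem:core}, $X\times_lX$ is not spatial. This completes the proof of Theorem~\ref{thm:D}. \qed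

\begin{thebibliography}{9}

\bibitem{jech}
Jech, \emph{Set Theory}, 3rd ed.

\bibitem{kanamori}
Kanamori, \emph{The Higher Infinite}.

\bibitem{solovay}
Solovay, Ann.\ of Math., 1970.

\bibitem{tutorial}
\emph{Tutorial on Quasi-Polish Spaces},
\texttt{https://www.i.h.kyoto-u.ac.jp/\allowbreak users/\allowbreak matthew/\allowbreak abstracts/\allowbreak Dagstuhl21461\_deBrecht.pdf}

\end{thebibliography}
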